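\title{Parallel packing of non-blocking cubes into the unit cube}

\begin{abstract}
A collection of cubes is non-blocking if the edge lengths of any two of its members add up to at most $1$. We prove that for every $d\ge 2$ any non-blocking collection of $d$-dimensional cubes of total volume at most $(2^d+1)/3^d$ can be packed into the unit cube with all edges parallel to the coordinate axes, and that the constant cannot be increased. The proof is an induction on $d$: cubes of edge greater than $1/3$ are placed in prescribed corners, and the others are packed greedily in layers. The same method gives the bound $a_2^d+(1-a_2)^d$ in terms of the second largest edge $a_2$.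
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $I^d=[0,1]^d$. A collection of $d$-dimensional cubes $C_1,C_2,\dots$ can be \emph{packed} into $I^d$ if translations and rotations can be applied to the cubes so that the resulting cubes lie in $I^d$ and have mutually disjoint interiors. The packing is \emph{parallel} if each edge of every packed cube is parallel to an edge of $I^d$. We write $a_n$ for the edge length, or briefly the \emph{edge}, of $C_n$. Collections are finite or countable and edges are positive. If the total volume is finite, only finitely many edges exceed any given positive number, so the cubes can be listed in non-increasing order of edges.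

How much total volume guarantees a parallel packing, whatever the sizes of the individual cubes? The answer is limited by collections of small volume that do not fit, and equal cubes supply such collections. For an integer $n\ge2$, no $(n-1)^d+1$ cubes of edge greater than $1/n$ can be parallel packed into $I^d$ (Lemma~\ref{lem:grid}). As the common edge decreases to $1/n$, their total volume tends to $f_d(1/n)$, where
\[
f_d(y)=y^d+(1-y)^d .
\]
For $d\ge 2$ the function $f_d$ is decreasing on $[0,\frac12]$, because $f_d'(y)=d\,\bigl(y^{d-1}-(1-y)^{d-1}\bigr)<0$ for $y<\frac12$. The cheapest obstruction of this family is therefore $n=2$: two cubes of edge slightly greater than $1/2$, of total volume about $2^{1-d}$. This obstruction involves only a pair of cubes, and it can be excluded by a condition on pairs. The cubes are called \emph{non-blocking} if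
\[
a_i+a_j\le1\qquad\text{for all } i\ne j .
\]
For edges listed in non-increasing order this says $a_1+a_2\le 1$, and every collection that has a parallel packing satisfies it (Lemma~\ref{lem:pair}). Among non-blocking collections the cheapest member of the family is $n=3$, with limiting volume
\[
v_d=f_d\bigl(\tfrac13\bigr)=\frac{2^d+1}{3^d}.
\]
It is natural to guess that nothing cheaper exists. It is known that non-blocking squares of total area at most $5/9=v_2$ can be packed into $I^2$, that non-blocking three-dimensional cubes of total volume at most $1/3=v_3$ can be packed into $I^3$, and that $2^d+1$ cubes with edges greater than $1/3$ cannot be parallel packed into $I^d$. The conjecture stated in \cite{nonblocking} is that any collection of non-blocking $d$-dimensional cubes of total volume at most $v_d$ can be parallel packed into $I^d$. We prove it in every dimension $d\ge2$.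

\begin{theorem}\label{thm:main}
For every $d\ge2$, any non-blocking collection of $d$-dimensional cubes of total volume at most $v_d$ can be parallel packed into $I^d$.
\end{theorem}

The second theorem contains the converse, the sharpness of the constant, and a better bound when the second largest cube is small.

\begin{theorem}\label{thm:ext}
Let $d\ge2$.
\begin{enumerate}
\item[(i)] A collection of total volume at most $v_d$ can be parallel packed into $I^d$ if and only if it is non-blocking. The constant $v_d$ is the largest with this property.
\item[(ii)] Let $a_1\ge a_2\ge\cdots$ be the edges of at least two cubes, with $a_1+a_2\le1$. If the total volume is at most $a_2^d+(1-a_2)^d$, the cubes can be parallel packed into $I^d$. Hence non-blocking cubes can be parallel packed whenever their total volume is at most $\max\{v_d,\ a_2^d+(1-a_2)^d\}$.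
\item[(iii)] The last bound is sharp as $a_2\to(1/n)^+$ for each integer $n\ge3$: for every $\varepsilon>0$ and $\eta>0$ there is a non-blocking collection with $1/n<a_2<1/n+\eta$, of total volume less than $\max\{v_d,\ a_2^d+(1-a_2)^d\}+\varepsilon$, that cannot be parallel packed.
\end{enumerate}
\end{theorem}

The proofs are by induction on $d$, starting from $d=1$, and do not use the results for $d=2,3$ quoted above. Section~\ref{sec:obstr} treats the obstructions, Section~\ref{sec:plane} shows the packing method on squares, and Section~\ref{sec:layers} sets it up in general. It is applied first to the simpler statement, Theorem~\ref{thm:ext}(ii), in Section~\ref{sec:one}, and then to Theorem~\ref{thm:main} in Section~\ref{sec:main}.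

A cube is \emph{large} if its edge is greater than $1/3$ and \emph{small} otherwise. We write $u^+=\max(u,0)$. The last coordinate in $I^d$ is called the \emph{height}. For $e\in\{0,1\}^d$ and $0<a\le1$ let
\[
Q(e,a)=\prod_{k=1}^d J(e_k,a),\qquad J(0,a)=[0,a],\quad J(1,a)=[1-a,1],
\]
be the cube of edge $a$ in the corner $e$ of $I^d$.

\section{Two obstructions}\label{sec:obstr}

The interior of a parallel cube is a product of open intervals, and two such products are disjoint exactly when their factors are disjoint in at least one coordinate. We use this throughout.

\begin{lemma}\label{lem:pair}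
A collection that can be parallel packed into $I^d$ is non-blocking. Conversely, if $e\ne e'$ and $a+a'\le1$, then $Q(e,a)$ and $Q(e',a')$ have disjoint interiors.
\end{lemma}

\begin{proof}
Two packed cubes $C_i$, $C_j$ project, on some coordinate axis, to subintervals of $[0,1]$ of lengths $a_i$, $a_j$ with disjoint interiors, so $a_i+a_j\le1$. For the converse take a coordinate $k$ with $e_k\ne e'_k$, say $e_k=0$ and $e'_k=1$; the factors $[0,a]$ and $[1-a',1]$ have disjoint interiors because $a\le1-a'$.
\end{proof}

\begin{lemma}\label{lem:grid}
Let $n\ge2$ be an integer. Then $(n-1)^d+1$ cubes with edges greater than $1/n$ cannot be parallel packed into $I^d$.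
\end{lemma}

\begin{proof}
Let $(p,q)\subset[0,1]$ with $q-p>1/n$, and let $k=\lfloor np\rfloor+1$. Then $p<k/n\le p+1/n<q\le1$, so $(p,q)$ contains $k/n$ and $1\le k\le n-1$. Hence the interior of each packed cube contains one of the $(n-1)^d$ points of $\{\frac1n,\dots,\frac{n-1}n\}^d$. With $(n-1)^d+1$ cubes, two interiors contain the same point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(iii)]
Take $(n-1)^d+1$ cubes of edge $a_2=\frac1n+\delta$ with $0<\delta<\min\{\eta,\frac16\}$. They are non-blocking because $a_2<\frac13+\frac16=\frac12$, and they cannot be parallel packed by Lemma~\ref{lem:grid}. As $\delta\to0^+$ their total volume tends to $\bigl((n-1)^d+1\bigr)/n^d=f_d(\frac1n)$. The bound $\max\{v_d,f_d(a_2)\}$ tends to $\max\{f_d(\frac13),f_d(\frac1n)\}$, which is also $f_d(\frac1n)$ since $f_d$ is decreasing on $[0,\frac12]$ and $\frac1n\le\frac13$. So the volume exceeds the bound by less than $\varepsilon$ once $\delta$ is small.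
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(i), given Theorem~\ref{thm:main}]
One direction is Theorem~\ref{thm:main} and the other is Lemma~\ref{lem:pair}. For the maximality of $v_d$ take $n=3$ in part~(iii). There $\frac13<a_2\le\frac12$, so $f_d(a_2)<v_d$, and for every $\varepsilon>0$ we obtain a non-blocking collection of volume less than $v_d+\varepsilon$ that cannot be parallel packed.
\end{proof}

\section{Squares in rows}\label{sec:plane}

Let $d=2$ and suppose that at most two squares are large. Put them in the two upper corners and pack the small squares, in non-increasing order, in rows from the bottom. A row is as high as its first square. Its free width is $1$ minus the edges of the large squares that reach into the row, and the row is closed when the next square does not fit in the free width.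

Figure~\ref{fig:rows} shows this for large edges $a_1=0.5$, $a_2=0.35$ and small edges
\[
0.3,\ 0.25,\ 0.25;\qquad 0.22,\ 0.2;\qquad 0.12,\ 0.12,\ 0.1,\ 0.1;\qquad 0.1,\ 0.05 .
\]
The first row has free width $1$ and is closed because $0.8+0.22>1$. The second row occupies the heights from $0.3$ to $0.52$, and the square $a_1$ begins at height $0.5$; so the free width is $0.5$, and the row is closed because $0.42+0.12>0.5$. The third row ends at height $0.64$, below $a_2$, and is closed because $0.44+0.1>0.5$. The fourth row meets both large squares and has free width $0.15$.

\begin{figure}[ht]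
\centering
\begin{tikzpicture}[scale=6]
\draw[fill=gray!40] (0.5,0.5) rectangle (1,1);
\draw[fill=gray!40] (0,0.65) rectangle (0.35,1);
\node at (0.75,0.86) {$a_1$};
\node at (0.175,0.86) {$a_2$};
\foreach \x/\y/\c in {0/0/0.3, 0.3/0/0.25, 0.55/0/0.25, 0/0.3/0.22, 0.22/0.3/0.2, 0/0.52/0.12, 0.12/0.52/0.12, 0.24/0.52/0.1, 0.34/0.52/0.1, 0.35/0.64/0.1, 0.45/0.64/0.05}
  \draw[fill=gray!12] (\x,\y) rectangle +(\c,\c);
\foreach \y/\j in {0.3/2, 0.52/3, 0.64/4, 0.74/5}
  \draw[dashed] (0,\y) -- (1.03,\y) node[right] {$s_{\j}$};
\draw[thick] (0,0) rectangle (1,1);
\node[right] at (1.03,0) {$s_1$};
\end{tikzpicture}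
\caption{Two squares of edge greater than $1/3$ in the upper corners of $I^2$, and smaller squares packed in non-increasing order in four rows. Row $j$ lies between the heights $s_j$ and $s_{j+1}$ and is as high as its first square. A row gives up the full width of every corner square that reaches into it.}
\label{fig:rows}
\end{figure}

A closed row contains a definite amount of area. In the second row, the squares after the first have total width greater than $0.5-0.22-0.12$, and each of them is at least as high as the rejected square $0.12$. The area in the row is thus greater than
\[
0.22^2+0.12\,(0.5-0.22-0.12)=0.22^2-0.12^2+0.12\,(0.5-0.22).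
\]
The factor $0.12$ is the height of the \emph{next} row. In general, let row $j$ have height $t_j$ and upper end $s_{j+1}$, let $x=t_1$, and let $H(s)$ be the sum of the edges of the large squares that begin below height $s$. The same computation bounds the area in a closed row $j$ from below by $t_j^2-t_{j+1}^2+t_{j+1}\,(1-x-H(s_{j+1}))^+$. The squares telescope, and the last terms form an upper Riemann sum, over the intervals $[s_{j+1},s_{j+2}]$, for the non-increasing function $(1-x-H)^+$. The first row can always be built, since $a_i\le1-x$. If a later row rises above height $1$, the small squares therefore have area greater than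
\[
x^2+\int_x^1\bigl(1-x-H(s)\bigr)\,ds=x^2+(1-x)^2-\sum_i a_i^2 ,
\]
and the same holds if a row is too narrow for its first square, since from that height on $1-x-H$ is negative. The large squares supply exactly the area $\sum_i a_i^2$ that they take away. A failure thus forces total area greater than $f_2(x)\ge f_2(\frac13)=\frac59$.

The shift by one row is what makes the count exact. The second row in Figure~\ref{fig:rows} gives up the whole width of $a_1$ although $a_1$ enters it only slightly, but this loss is charged to the heights of the third row, where $a_1$ is present.

Two difficulties remain. In dimension $d\ge3$ the floor of a layer is $I^{d-1}$, and it has to be filled by an induction hypothesis that packs around the projections of cubes already in place. And there may be more large cubes than upper corners.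

\section{Greedy layers}\label{sec:layers}

Let $d\ge2$ and write $I^d=I^{d-1}\times[0,1]$. For a list of edges $c$, the sum $\sum c^{\,d-1}$ is called its \emph{base volume}; it is the total volume of the $(d-1)$-dimensional cubes with the same edges.

\subsection*{Top cubes}
Suppose that finitely many cubes, possibly none, of the form $P_i\times[1-a_i,1]$ are already in place, where $P_i\subset I^{d-1}$ is a parallel cube of edge $a_i$. We call them \emph{top cubes} and put
\[
H(s)=\sum_{i:\ a_i>1-s}a_i^{d-1}\qquad(s\ge0).
\]
This is the base volume of the top cubes that begin below height $s$, and it is non-decreasing in $s$. The $i$-th cube contributes only for $s>1-a_i$, so for $0\le y\le z\le1$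
\begin{equation}\label{eq:H}
\int_y^zH(s)\,ds\le\sum_ia_i^{d-1}\bigl(a_i-(1-z)\bigr)^+ .
\end{equation}

\subsection*{The procedure}
We are given a non-empty list of cubes in non-increasing order of edges, with largest edge $x$, and a starting height $s_1\ge0$. When layer $j$ is begun, let $t_j$ be the first edge of the list not yet used, so that $t_1=x$, and put $s_{j+1}=s_j+t_j$. Layer $j$ is the slab $[0,1]^{d-1}\times[s_j,s_{j+1}]$. It has a \emph{budget} $B_j$, a number that each application will specify.
\begin{itemize}
\item If $s_{j+1}>1$ or $t_j^{d-1}>B_j$, the procedure \emph{fails} at layer $j$.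
\item Otherwise layer $j$ receives the longest initial segment of the unused list whose base volume $A_j$ is at most $B_j$.
\end{itemize}
The segment contains $t_j$. It is the whole unused list if every finite initial segment respects the budget, because the base volume of the whole list is then at most $B_j$ as well; in that case the procedure ends. Each layer receives at least one cube, so if the procedure never fails, with finitely or infinitely many layers, every cube of the list is assigned to a layer contained in $[0,1]^{d-1}\times[s_1,1]$.

\subsection*{Lifting}
To pack layer $j$ it suffices to parallel pack the $(d-1)$-cubes with the edges of its segment into $I^{d-1}$ so that their interiors avoid those $P_i$ with $a_i>1-s_{j+1}$. Indeed, replace each packed $(d-1)$-cube $P$, of edge $c\le t_j$, by $P\times[s_j,s_j+c]$. These cubes lie in layer $j$ and have disjoint interiors. They avoid a top cube with $a_i>1-s_{j+1}$ because the projections do, and a top cube with $a_i\le1-s_{j+1}$ because it begins at height $1-a_i\ge s_{j+1}$. Different layers have disjoint interiors.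

The next lemma is the count of Section~\ref{sec:plane}. It involves only the numbers $t_j$, $s_j$, $A_j$, $B_j$.

\begin{lemma}\label{lem:count}
Suppose that layers $1,\dots,L$ $(L\ge0)$ did not fail and that unused cubes remain; let $t_{L+1}$ be the first unused edge and $s_{L+2}=s_{L+1}+t_{L+1}$. Let $g\colon[0,\infty)\to[0,\infty)$ be non-increasing with $g(s_{j+1})\le B_j-t_j^{d-1}$ for $1\le j\le L$. Then the total volume $U$ of the cubes of the list satisfies
\[
U\ge x^d+\int_{s_1+x}^{s_{L+2}}g(s)\,ds ,
\]
with strict inequality if $L\ge1$.
\end{lemma}

\begin{proof}
For $L=0$ we have $s_{L+2}=s_1+x$, and the claim is $U\ge x^d$. Let $L\ge1$ and let $W_j$ be the volume of the cubes in layer $j\le L$. A cube of this layer has edge $c\ge t_{j+1}$, hence volume $c^d\ge t_{j+1}c^{\,d-1}$. Using this for all cubes but the first gives $W_j\ge t_j^d+t_{j+1}(A_j-t_j^{d-1})$. The segment could not be extended by the cube $t_{j+1}$, so $A_j>B_j-t_{j+1}^{d-1}$. Therefore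
\[
W_j>t_j^d-t_{j+1}^d+t_{j+1}\bigl(B_j-t_j^{d-1}\bigr)\ge t_j^d-t_{j+1}^d+t_{j+1}\,g(s_{j+1})\ge t_j^d-t_{j+1}^d+\int_{s_{j+1}}^{s_{j+2}}g(s)\,ds,
\]
where the last step uses that $g$ is non-increasing and that $[s_{j+1},s_{j+2}]$ has length $t_{j+1}$. Summing over $j\le L$ and adding the volume $t_{L+1}^d$ of the first unused cube, we get $U>t_1^d+\int_{s_2}^{s_{L+2}}g$, and $t_1=x$, $s_2=s_1+x$.
\end{proof}

\section{One cube in a corner}\label{sec:one}

To prove Theorem~\ref{thm:ext}(ii) we put the largest cube in the corner $\mathbf 1=(1,\dots,1)$ and pack the rest in layers. On the floor of a layer the largest cube is either absent or projects to a cube in the corner $\mathbf 1$ of $I^{d-1}$. The statement to be proved by induction therefore fixes the position of that cube and allows it to be absent.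

\begin{proposition}\label{prop:one}
Let $d\ge1$ and $a\ge0$. Consider a non-empty finite or infinite list of positive edges $c_1\ge c_2\ge\cdots$ with $a+c_1\le1$ and
\[
a^d+\sum_ic_i^d\le f_d(c_1).
\]
Then the cubes of edges $c_i$ can be parallel packed into $I^d$ with interiors disjoint from $Q(\mathbf 1,a)$, this condition being void if $a=0$.
\end{proposition}

\begin{proof}
For $d=1$ we have $f_1=1$, so $\sum_ic_i\le1-a$, and the intervals are placed consecutively from $0$.

Let $d\ge2$ and assume the statement for $d-1$. Put $x=c_1$. If $a>0$, the cube $Q(\mathbf 1,a)$ is the only top cube, and if $a=0$ there is none; so $H(s)=a^{d-1}$ for $s>1-a$ and $H(s)=0$ otherwise. Run the procedure with $s_1=0$ and with the budgets that the induction hypothesis can handle,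
\[
B_j=f_{d-1}(t_j)-H(s_{j+1}).
\]
A layer that does not fail can be packed: apply the induction hypothesis to its segment, whose largest edge is $t_j$, with $a'=a$ if $a>1-s_{j+1}$ and $a'=0$ otherwise. Then $a'+t_j\le a+x\le1$ and $(a')^{d-1}+A_j=H(s_{j+1})+A_j\le f_{d-1}(t_j)$, and we lift.

Suppose the procedure fails at layer $L+1$. Let $g=(1-x)^{d-1}-H$. This function is non-increasing, and it is non-negative because $a\le1-x$. Since $t_j\le x$,
\[
B_j-t_j^{d-1}=(1-t_j)^{d-1}-H(s_{j+1})\ge g(s_{j+1})\ge0
\]
for every layer that is begun. So the budget always admits the first cube, and the failure is due to $s_{L+2}>1$. As $s_2=x\le1$, we have $L\ge1$. Lemma~\ref{lem:count}, the inequality $g\ge0$, and \eqref{eq:H} with $z=1$ give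
\[
a^d+\sum_ic_i^d>a^d+x^d+\int_x^1g(s)\,ds\ge a^d+x^d+(1-x)^d-a^d=f_d(x),
\]
contrary to the hypothesis. Hence the procedure never fails.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(ii), given Theorem~\ref{thm:main}]
The first assertion is Proposition~\ref{prop:one} with $a=a_1$ and the list $a_2,a_3,\dots$. If the cubes are non-blocking and their volume is at most $\max\{v_d,f_d(a_2)\}$, then either Theorem~\ref{thm:main} or the first assertion applies.
\end{proof}

For $a_2\le\frac13$ we have $f_d(a_2)\ge v_d$, so Proposition~\ref{prop:one} already gives Theorem~\ref{thm:main} when at most one cube is large. For $\frac13<a_2\le\frac12$ it gives only $f_d(a_2)<v_d$. Collections with several large cubes need a different arrangement.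

\section{Large cubes in ordered corners}\label{sec:main}

\subsection*{The inductive statement}
A collection of volume at most $v_d$ has at most $2^d$ large cubes, and by Lemma~\ref{lem:pair} non-blocking cubes can be put in distinct corners. The induction hypothesis must then pack the floor of a layer around the projections of the corner cubes that meet the layer. The top cubes that begin below a given height are the largest ones, $a_1,\dots,a_p$. So we fix an order of the corners in each dimension, give the $i$-th large cube the $i$-th corner, and make the orders compatible with projection.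

Define bijections $\sigma_d\colon\{1,\dots,2^d\}\to\{0,1\}^d$ by $\sigma_1(1)=1$, $\sigma_1(2)=0$ and, for $1\le i\le2^{d-1}$,
\[
\sigma_d(i)=(\sigma_{d-1}(i),1),\qquad\sigma_d(2^{d-1}+i)=(\sigma_{d-1}(i),0).
\]
In the plane the order is upper right, upper left, lower right, lower left. The upper corners come first, and for $1\le i\le 2^{d-1}$
\begin{equation}\label{eq:proj}
Q(\sigma_d(i),a)=Q(\sigma_{d-1}(i),a)\times[1-a,1],\qquad Q(\sigma_d(2^{d-1}+i),a)=Q(\sigma_{d-1}(i),a)\times[0,a].
\end{equation}

\begin{proposition}\label{prop:main}
Let $d\ge1$. Consider a non-blocking collection of $d$-dimensional cubes of total volume at most $v_d$, with large edges $a_1\ge\dots\ge a_m$. Then $m\le2^d$, and the collection has a parallel packing into $I^d$ in which the $i$-th large cube is $Q(\sigma_d(i),a_i)$ for $i=1,\dots,m$.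
\end{proposition}

Theorem~\ref{thm:main} is contained in this proposition, whose proof occupies the rest of the section. All edges are at most $1$ since $v_d\le1$. If $m\ge1$, the large cubes have volume greater than $m3^{-d}$, so $m3^{-d}<(2^d+1)3^{-d}$ and $m\le2^d$.

For $d=1$ we have $v_1=1$. Put $a_1$, if present, at the right end of $[0,1]$, put $a_2$, if present, at the left end, and place the small intervals consecutively between them; they fit because the total length is at most $1$.

From now on let $d\ge2$ and assume the proposition for $d-1$. Put
\[
N=2^{d-1},\qquad\theta=3^{1-d},\qquad\kappa=N\theta=(2/3)^{d-1},\qquad v=v_{d-1},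
\]
so that
\[
v=\kappa+\theta,\qquad v_d=\tfrac23\kappa+\tfrac13\theta .
\]
A small edge $x$ and a large edge $b$ satisfy $x^{d-1}\le\theta\le b^{d-1}$.

\subsection*{Layers under the top cubes}
The induction hypothesis handles base volume $v$, of which the top cubes that meet a layer use $H(s_{j+1})$. This dictates the budget.

\begin{lemma}\label{lem:fail}
Let the top cubes be $Q(\sigma_d(i),a_i)$, $i=1,\dots,M$, with $M\le N$ and $a_1\ge\dots\ge a_M>\frac13$. Let a non-empty list of small cubes with largest edge $x$ be given, such that the top cubes and the list form a non-blocking collection. Run the procedure from a height $s_1\ge0$ with the budgets $B_j=v-H(s_{j+1})$, and put $K=v-x^{d-1}$.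
\begin{enumerate}
\item[(a)] If the procedure never fails, the list can be parallel packed into $[0,1]^{d-1}\times[s_1,1]$ with interiors disjoint from the top cubes.
\item[(b)] If it fails at layer $L+1$, the total volume $U$ of the list satisfies
\[
U\ge x^d+\int_{[s_1+x,\,1]}\bigl(K-H(s)\bigr)^+ds,
\]
with strict inequality if $L\ge1$. The integral is $0$ if $s_1+x>1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Consider layer $j$, and let $a_1,\dots,a_p$ be the top edges greater than $1-s_{j+1}$. The $(d-1)$-cubes with the edges $a_1,\dots,a_p$ and the edges of the segment are non-blocking, since this depends on the edges only; their volume is $H(s_{j+1})+A_j\le v$; and the large ones are exactly $a_1,\dots,a_p$. The induction hypothesis packs them with the $i$-th large cube at $Q(\sigma_{d-1}(i),a_i)$, which by \eqref{eq:proj} is the projection of the $i$-th top cube. Now lift.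

(b) Let $g=(K-H)^+$, a non-negative non-increasing function. For $j\le L$ the number $B_j-t_j^{d-1}$ is non-negative because layer $j$ did not fail, and it is at least $K-H(s_{j+1})$ because $t_j\le x$. So Lemma~\ref{lem:count} applies, and it remains to replace the upper limit $s_{L+2}$ by $1$. If $s_{L+2}>1$, this is allowed because $g\ge0$. Otherwise the failure means $v-H(s_{L+2})<t_{L+1}^{d-1}\le x^{d-1}$, that is, $K-H(s_{L+2})<0$. Since $H$ is non-decreasing, $g$ vanishes on $[s_{L+2},1]$, and the integral does not change.
\end{proof}

Now take a collection as in Proposition~\ref{prop:main}, let $T\le v_d$ be its total volume, and place the $i$-th large cube at $Q(\sigma_d(i),a_i)$. By Lemma~\ref{lem:pair} these cubes have disjoint interiors. If there are no small cubes we are done, so assume that there are some.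

\subsection*{Case 1: $m\le N$}
All large cubes are top cubes. Apply Lemma~\ref{lem:fail} with $M=m$ and $s_1=0$ to the list of all small cubes, with largest edge $x$, and suppose that the procedure fails. The first layer does not fail: $s_2=x\le1$, all $a_i\le1-x$ by the non-blocking condition, so that $H(x)=0$, and $x^{d-1}\le\theta\le v=B_1$. Hence $L\ge1$. By Lemma~\ref{lem:fail}(b) and \eqref{eq:H} with $z=1$,
\[
T>\sum_ia_i^d+x^d+\int_x^1\bigl(K-H(s)\bigr)ds\ge x^d+(1-x)K .
\]
To compare this with $v_d$, write $K=\kappa+(\theta-x^{d-1})$ and $\frac13\theta-x^d=\frac13(\theta-x^{d-1})+(\frac13-x)x^{d-1}$. Then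
\begin{align*}
x^d+(1-x)K-v_d&=\bigl(\tfrac13-x\bigr)\kappa+(1-x)(\theta-x^{d-1})-\bigl(\tfrac13\theta-x^d\bigr)\\
&=\bigl(\tfrac13-x\bigr)(\kappa-x^{d-1})+\bigl(\tfrac23-x\bigr)(\theta-x^{d-1})\ \ge\ 0,
\end{align*}
because $x\le\frac13$ and $x^{d-1}\le\theta\le\kappa$. So $T>v_d$, a contradiction, and Lemma~\ref{lem:fail}(a) completes the packing. The last display is an equality for $x=\frac13$, which is why the strict form of Lemma~\ref{lem:fail}(b) is needed.

\subsection*{Case 2: $m>N$}
All $N$ upper corners are occupied, and the cubes with edges $b_i=a_{N+i}$, $1\le i\le r=m-N$, stand in lower corners. They cannot be counted in $H$: Lemma~\ref{lem:count} charges the loss of a layer to the heights of the next layer, and a cube that stands on the bottom may meet the first of these layers and not the second. We therefore enclose all bottom cubes in one special layer and start the procedure above it.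

Put $b=b_1=\frac13+\beta$ with $\beta>0$. Then $a_i\ge b$ for $i\le N$, and $b\le a_2\le\frac12$ by the non-blocking condition. Let
\[
w=1-2b=\tfrac13-2\beta\ge0
\]
be the length of $[b,1-b]$, and note that $b-w=3\beta$ and $w+3\beta=b>\frac13$.

\emph{The bottom layer} is $[0,1]^{d-1}\times[0,b]$. It contains all bottom cubes, and it does not meet the interiors of the top cubes because $a_i+b\le1$. Let $G=\sum_ib_i^{d-1}$. Take the longest, possibly empty, initial segment of the list of small cubes whose base volume $A_0$ is at most $v-G$; if $v-G<0$, take the empty segment, with $A_0=0$. If the segment is non-empty, apply the induction hypothesis to the $(d-1)$-cubes with the edges $b_1,\dots,b_r$ and the edges of the segment. By \eqref{eq:proj} the large ones are packed at the projections of the bottom cubes. Each small cube, of edge $c\le\frac13<b$, is placed over its $(d-1)$-cube at the heights $[0,c]$.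

If no small cubes remain we are done. Otherwise let $x$ be the largest remaining edge, let $K=v-x^{d-1}$, and apply Lemma~\ref{lem:fail} with $M=N$ and $s_1=b$ to the remaining list. If the procedure never fails, the packing is complete. Suppose it fails.

We have $A_0>v-G-x^{d-1}=K-G$, by the maximality of the segment if $v-G\ge0$ and because $A_0=0>v-G$ otherwise. The small cubes in the bottom layer have edges at least $x$, so their volume is at least $xA_0>x(K-G)$. Adding the bottom cubes, the top cubes and the bound of Lemma~\ref{lem:fail}(b), we get
\[
T>\sum_ib_i^d+x(K-G)+\sum_{i\le N}a_i^d+x^d+\int_{[b+x,\,1]}(K-H)^+ds .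
\]
Here $\sum_ib_i^d-xG=\sum_ib_i^{d-1}(b_i-x)\ge b^{d-1}(b-x)$, since $r\ge1$ and every term is positive, as $b_i>\frac13\ge x$. Thus
\begin{equation}\label{eq:T}
T>b^{d-1}(b-x)+xK+x^d+\sum_{i\le N}a_i^d+\int_{[b+x,\,1]}(K-H)^+ds .
\end{equation}

We must show that the right side is at least $v_d=\frac23\kappa+\frac13\theta$. The term $\frac23\kappa$ will come from $\kappa w+Nb^d$. As $b$ grows beyond $\frac13$, the gap $w$ shrinks and the first summand loses $2\beta\kappa$, but the $N$ top cubes grow. By Bernoulli's inequality $(1+u)^d\ge1+du$ for $u\ge0$,
\[
Nb^d=\tfrac13\kappa(1+3\beta)^d\ge\kappa\bigl(\tfrac13+d\beta\bigr),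
\]
so the gain is at least $d\beta\kappa$, and for $d\ge2$
\begin{equation}\label{eq:bern}
\kappa w+Nb^d\ge\kappa\bigl(\tfrac23+(d-2)\beta\bigr)\ge\tfrac23\kappa .
\end{equation}
It is therefore enough to prove
\begin{equation}\label{eq:goal}
T>\kappa w+Nb^d+\theta(w+3\beta),
\end{equation}
for then \eqref{eq:bern} and $w+3\beta>\frac13$ give $T>v_d$, a contradiction. Above the height $1-b$ all $N$ top cubes are present, and we use the integral in \eqref{eq:T} only below that height. There are two subcases, according to whether the first layer, of height $x$, fits in $[b,1-b]$.

\emph{Subcase $x\le w$.} Then $b+x\le1-b$, and $[b+x,1-b]$ has length $w-x$. By \eqref{eq:H} with $z=1-b$,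
\[
\int_{[b+x,\,1]}(K-H)^+ds\ge\int_{b+x}^{1-b}(K-H)\,ds\ge K(w-x)-\sum_{i\le N}a_i^{d-1}(a_i-b).
\]
Insert this in \eqref{eq:T}. The terms with $K$ add up to $Kw$, and those with $a_i$ add up to $b\sum_{i\le N}a_i^{d-1}\ge Nb^d$. With $Kw=\kappa w+(\theta-x^{d-1})w$ we obtain
\[
T>\kappa w+Nb^d+b^{d-1}(b-x)+\theta w-x^{d-1}(w-x).
\]
Now $b-x=(w-x)+3\beta$ with $w-x\ge0$, and $b^{d-1}\ge\theta\ge x^{d-1}$. Hence
\[
b^{d-1}(b-x)+\theta w-x^{d-1}(w-x)\ge\theta(w-x)+3\beta\theta+\theta w-\theta(w-x)=\theta(w+3\beta),
\]
which proves \eqref{eq:goal}.

\emph{Subcase $x>w$.} Drop the integral in \eqref{eq:T}. Since $xK+x^d=xv$ and $a_i\ge b$,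
\[
T>b^{d-1}(b-x)+xv+Nb^d .
\]
The right side is an affine function of $x$ with slope $v-b^{d-1}$, which is positive because $b\le\frac12<\frac23$ gives $b^{d-1}<\kappa<v$. So we may replace $x$ by the smaller number $w$. With $b-w=3\beta$ and $v=\kappa+\theta$,
\[
T>3\beta b^{d-1}+\kappa w+\theta w+Nb^d\ge\kappa w+Nb^d+\theta(w+3\beta),
\]
which is \eqref{eq:goal} again.

In both cases the procedure never fails. This completes the induction and proves Proposition~\ref{prop:main}, hence Theorem~\ref{thm:main}, and with it parts (i) and (ii) of Theorem~\ref{thm:ext}. \qed

\begin{remark}
The non-blocking condition enters the proof in four places: it makes the corner cubes disjoint; it passes to the $(d-1)$-cubes on the floor of each layer; it keeps the first layer of Case~1 and the bottom layer of Case~2 clear of the top cubes; and it gives $b\le\frac12$. The threshold $\frac13$ between large and small cubes has two uses: it limits the number of large cubes to the number of corners, and it yields the inequalities $x^{d-1}\le\theta\le b^{d-1}$ on which the final estimates rest.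
\end{remark}

\begin{thebibliography}{1}
\bibitem{nonblocking}
\emph{Packing of non-blocking four-dimensional cubes into the unit cube},
\texttt{https://emis.univie.ac.at/journals/AM/24-3/am3840.pdf}
\end{thebibliography}
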